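\title{The edit distance function for a forbidden induced cycle}

\begin{abstract}
The edit distance function $\mathrm{ed}_{\mathcal H}(p)$ of a hereditary property $\mathcal H$ is the largest proportion of pairs that must be changed to bring a large graph of edge density $p$ into $\mathcal H$. We determine it for every $p\in[0,1]$ when $\mathcal H$ consists of the graphs with no induced cycle $C_h$ and $h\ge4$ is even: it equals
\[
\min\Big\{\frac{p(1-p)}{1+(\lceil h/3\rceil-2)p},\ \frac{1-p}{h/2-1}\Big\}.
\]
The same argument settles odd $h\ge5$, where a third term $p/2$ appears, and gives the maximum of the function for even $h$. The formula of Balogh and Martin reduces the lower bound to finding a cycle of length between $\lceil h/2\rceil$ and $h$ in a vertex-weighted graph whose weighted degrees satisfy an exact identity.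
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{hereditary property} is a family $\mathcal H$ of graphs closed under isomorphism and under taking induced subgraphs. For a graph $F$, the family $\mathrm{Forb}(F)$ of all graphs with no induced copy of $F$ is such a property. The distance from a graph $G$ to $\mathcal H$ is the least number of pairs whose adjacency has to be changed to reach a member of $\mathcal H$,
\[
\mathrm{dist}(G,\mathcal H)=\min\{|E(G)\,\triangle\,E(G')| : V(G')=V(G),\ G'\in\mathcal H\},
\]
and the \emph{edit distance function} records the worst case among graphs of density $p\in[0,1]$: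
\[
\mathrm{ed}_{\mathcal H}(p)=\lim_{n\to\infty}\max\left\{\frac{\mathrm{dist}(G,\mathcal H)}{\binom n2} : |V(G)|=n,\ |E(G)|=\left\lfloor p\binom n2\right\rfloor\right\}.
\]
This limit is known to exist. Let $C_h$ be the cycle on $h$ vertices. The problem of determining $\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)$ for even $h$ and all $p$ is posed in \cite{IMA}. Throughout, $h\ge4$ and $\mathrm{ed}=\mathrm{ed}_{\mathrm{Forb}(C_h)}$.

One family of editing strategies suggests the answer. Distribute the vertices of $G$ independently at random among $a+b$ parts, with probabilities $x_1,\dots,x_{a+b}$. Delete all edges inside the first $a$ parts, add all missing edges inside the last $b$ parts, and touch nothing between parts. A given pair falls inside part $i$ with probability $x_i^2$, so, up to the rounding of $|E(G)|$, the expected proportion of changed pairs is $p\sum_{i\le a}x_i^2+(1-p)\sum_{i>a}x_i^2$. For positive $c_i$ and $\sum_i x_i=1$, the Cauchy--Schwarz inequality gives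
\begin{equation}\label{eq:CS}
\sum_i c_ix_i^2\ \ge\ \Big(\sum_i \frac1{c_i}\Big)^{-1},\qquad\text{with equality when $x_i$ is proportional to $1/c_i$.}
\end{equation}
For $0<p<1$ the best cost is therefore $\big(\frac ap+\frac b{1-p}\big)^{-1}$. The edited graph has no induced $C_h$ provided that $C_h$ cannot be partitioned into $a$ independent sets and $b$ cliques. Put
\[
s=\lceil h/3\rceil,\qquad \ell=\lceil h/2\rceil-1 .
\]
Cliques of $C_h$ have at most two vertices, and a short count (Proposition~\ref{prop:gray}) shows that the usable pairs $(a,b)$ are $(1,b)$ with $b\le s-1$, $(0,b)$ with $b\le\ell$, and, for odd $h$ only, $(2,0)$. The pairs $(1,s-1)$, $(0,\ell)$ and $(2,0)$ cost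
\[
F_1(p)=\Big(\frac1p+\frac{s-1}{1-p}\Big)^{-1}=\frac{p(1-p)}{1+(s-2)p},\qquad F_2(p)=\frac{1-p}{\ell},\qquad \frac p2 .
\]
For $h=4$ we have $F_1=p(1-p)\le F_2=1-p$. For $h=6$ we have $F_1=p(1-p)$ and $F_2=(1-p)/2$, and the two cross at $p=\frac12$. The natural guess is that no strategy beats these, and it is correct.

\begin{theorem}\label{thm:even}
For every even $h\ge4$ and every $p\in[0,1]$,
\[
\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\min\left\{\frac{p(1-p)}{1+(\lceil h/3\rceil-2)p},\ \frac{1-p}{h/2-1}\right\}.
\]
The first term is the minimum for $p\le p_0=\frac1{\lfloor h/6\rfloor+1}$, the second for $p\ge p_0$.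
\end{theorem}

\begin{theorem}\label{thm:odd}
For every odd $h\ge5$ and every $p\in[0,1]$,
\[
\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\min\left\{\frac p2,\ \frac{p(1-p)}{1+(\lceil h/3\rceil-2)p},\ \frac{1-p}{\lceil h/2\rceil-1}\right\}.
\]
\end{theorem}

\begin{corollary}\label{cor:max}
Let $h\ge4$ be even, $m=\lfloor h/6\rfloor$ and $s=\lceil h/3\rceil$. If $h\in\{4,6,8,10,14,16\}$, then $\max_p\mathrm{ed}(p)=(1+\sqrt{s-1})^{-2}$, attained at $p=\frac1{1+\sqrt{s-1}}$. For all other even $h$, $\max_p\mathrm{ed}(p)=\frac{m}{(m+1)(h/2-1)}$, attained at $p=\frac1{m+1}$.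
\end{corollary}

The work lies in the lower bound, because a strategy may also edit between parts. Section~\ref{sec:crg} recalls the theorem of Balogh and Martin, which expresses $\mathrm{ed}(p)$ as an infimum over all such strategies, and describes the strategies in which no part is superfluous. Section~\ref{sec:reduction} reduces both theorems to a single statement, Proposition~\ref{prop:key}, about strategies in which every part becomes a clique and every pair of parts is either emptied or left alone. In Section~\ref{sec:gray} the untouched pairs are viewed as a weighted graph $\Gamma$, and the case $h=6$ is done by hand. Sections~\ref{sec:dense} and~\ref{sec:sparse} treat the ranges $p\ge1/s$ and $p<1/s$, and Section~\ref{sec:max} derives the corollary.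

\section{Colored regularity graphs and cores}\label{sec:crg}

A \emph{colored regularity graph} (CRG) is a complete graph $K$ whose vertices are colored white or black and whose edges are colored white, gray or black. Its vertices stand for the parts of a strategy. White means that all edges in that part, or between those two parts, are deleted; black means that all are added; gray means that nothing is changed. A graph $F$ \emph{embeds} in $K$, written $F\mapsto K$, if there is a map $\varphi\colon V(F)\to V(K)$ such that, for distinct $u,v\in V(F)$,
\begin{itemize}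
\item if $uv\in E(F)$, then $\varphi(u)=\varphi(v)$ is a black vertex or $\varphi(u)\varphi(v)$ is a black or gray edge;
\item if $uv\notin E(F)$, then $\varphi(u)=\varphi(v)$ is a white vertex or $\varphi(u)\varphi(v)$ is a white or gray edge.
\end{itemize}
In particular, the preimage of a white vertex is an independent set of $F$ and the preimage of a black vertex is a clique. Let $M_K(p)$ be the symmetric matrix indexed by $V(K)$ with entry $p$ for white vertices (on the diagonal) and white edges, $1-p$ for black vertices and black edges, and $0$ for gray edges, and let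
\[
g_K(p)=\min\Big\{x^TM_K(p)\,x:\ x\ge0,\ \sum_u x_u=1\Big\}.
\]
A minimizer $x$ is called \emph{optimal}. For a set $X\subseteq V(K)$ we write $x(X)=\sum_{u\in X}x_u$, and $x_X$ is the vector that agrees with $x$ on $X$ and is $0$ elsewhere. Distributing the vertices of $G$ at random according to $x$ and editing as the colors prescribe costs the proportion $x^TM_K(p)x$ of all pairs in expectation, and an induced copy of $F$ in the edited graph would define an embedding $F\mapsto K$. So every $K$ with $C_h\not\mapsto K$ gives an upper bound for $\mathrm{ed}(p)$. These bounds are all there is.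

\begin{theorem}[Balogh--Martin \cite{BM}]\label{thm:BM}
$\mathrm{ed}_{\mathrm{Forb}(C_h)}(p)=\inf\{g_K(p): C_h\not\mapsto K\}$.
\end{theorem}

At $p=0$ and $p=1$ both sides vanish: empty and complete graphs contain no induced $C_h$, and $C_h$ embeds neither in a single white vertex nor in a single black vertex. Both of our formulas also vanish there, so we may take $0<p<1$. For fixed $K$ and $x$ the quantity $x^TM_K(p)x$ is an affine function of $p$, so $\mathrm{ed}$ is an infimum of affine functions and hence concave on $[0,1]$. Since it is also nonnegative, a lower bound at one point $q\in(0,1)$ spreads linearly toward both endpoints: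
\begin{equation}\label{eq:concave}
\mathrm{ed}(p)\ge\frac pq\,\mathrm{ed}(q)\quad(0\le p\le q),\qquad \mathrm{ed}(p)\ge\frac{1-p}{1-q}\,\mathrm{ed}(q)\quad(q\le p\le1).
\end{equation}
The terms $F_2$ and $p/2$ are linear and vanish at an endpoint, so \eqref{eq:concave} will give them for free once the bound $F_1$ is proved on its range.

A \emph{sub-CRG} of $K$ is obtained by restricting to a nonempty set of vertices; it satisfies $g_{K'}(p)\ge g_K(p)$. We call $K$ a \emph{$p$-core} if $g_{K'}(p)>g_K(p)$ for every proper sub-CRG $K'$. A sub-CRG $K'$ of $K$ with fewest vertices subject to $g_{K'}(p)=g_K(p)$ is a $p$-core, and $C_h\not\mapsto K$ implies $C_h\not\mapsto K'$. So the infimum in Theorem~\ref{thm:BM} may be taken over $p$-cores only. Cores obey first- and second-order optimality conditions, and all of our information comes from these.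

\begin{lemma}\label{lem:core}
Let $K$ be a $p$-core, $M=M_K(p)$, $g=g_K(p)$, and let $x$ be optimal. Then $x_u>0$ for all $u$, $Mx=g\mathbf1$, and $d^TMd>0$ for every $d\ne0$ with $\sum_u d_u=0$.
\end{lemma}

\begin{proof}
If some $x_u$ were $0$, the sub-CRG on the support of $x$ would attain $g$. Let $\sum_u d_u=0$. For small $|t|$ the vector $x+td$ is feasible, so the derivative $2d^TMx$ of $(x+td)^TM(x+td)$ at $t=0$ vanishes. Hence $Mx$ is a multiple of $\mathbf1$, and $x^TMx=g$ identifies the multiple. It follows that $(x+td)^TM(x+td)=g+t^2d^TMd$. If $d\ne0$ and $d^TMd\le0$, increase $t$ from $0$ until a coordinate of $x+td$ vanishes, which happens because $d$ has a negative coordinate. The result is an optimal vector with a zero coordinate, contrary to the first statement.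
\end{proof}

\begin{lemma}[Marchant--Thomason]\label{lem:MT}
Let $K$ be a $p$-core with $0<p<1$. If $p=\frac12$, all edges are gray. If $p<\frac12$, there are no black edges and all edges at white vertices are gray. If $p>\frac12$, there are no white edges and all edges at black vertices are gray.
\end{lemma}

\begin{proof}
Lemma~\ref{lem:core} with $d=e_u-e_v$ gives $M_{uv}<\frac12(M_{uu}+M_{vv})\le\max(p,1-p)$. This settles $p=\frac12$ and excludes black edges for $p<\frac12$. Let $p<\frac12$, let $u$ be white, and suppose that the set $Y$ of vertices joined to $u$ by white edges is nonempty; the other edges at $u$ are gray. Let $x$ be optimal, $X=x(Y)$ and $q=x_Y^TMx_Y/X^2$. For $d=x_Y/X-e_u$ we get $0<d^TMd=q-2p+p$, so $q>p$. Row $u$ of $Mx=g\mathbf1$ reads $g=px_u+pX$. Averaging the rows $w\in Y$ with weights $x_w/X$, and keeping only the columns in $Y\cup\{u\}$, gives $g\ge px_u+qX$. Hence $q\le p$, a contradiction. Exchanging the colors white and black and replacing $p$ by $1-p$ leaves the matrix unchanged, which gives the case $p>\frac12$.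
\end{proof}

\section{Gray CRGs and the reduction to black cores}\label{sec:reduction}

We first collect the arithmetic of $s$ and $\ell$. From $h\le 3s\le h+2$, $h\ge4$ and $\ell+1=\lceil h/2\rceil$ we obtain
\begin{equation}\label{eq:arith}
2s\le h\le3s,\qquad 3(s-1)<h,\qquad 2\ell\le h-1,\qquad \ell\le\tfrac{3s-1}2\le 2s-1 .
\end{equation}
Write $h=6m+j$ with $0\le j\le5$. Then $\ell-s=m-1+\lceil j/2\rceil-\lceil j/3\rceil$, and $\lceil j/2\rceil-\lceil j/3\rceil$ equals $0,0,0,1,0,1$ for $j=0,\dots,5$. So $\ell-s=m-1$ for even $h$, and $\ell\ge s$ for all $h\ge5$. For $0<p<1$, clearing denominators gives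
\begin{equation}\label{eq:cross}
F_1(p)\le F_2(p)\iff p\le p_0:=\frac1{\ell-s+2},\qquad F_1(p)\le\frac p2\iff p\ge\frac1s .
\end{equation}
For even $h$ this $p_0$ is $1/(m+1)$, as in Theorem~\ref{thm:even}. We have $p_0=1$ for $h=4$ and $p_0\le\frac12$ for $h\ge5$.

Let $K(a,b)$ be the CRG with $a$ white vertices, $b$ black vertices and all edges gray, where $a+b\ge1$. By \eqref{eq:CS}, $g_{K(a,b)}(p)=\big(\frac ap+\frac b{1-p}\big)^{-1}$.

\begin{proposition}\label{prop:gray}
We have $C_h\not\mapsto K(a,b)$ if and only if \textup{(i)} $a=0$ and $b\le\ell$, or \textup{(ii)} $a=1$ and $b\le s-1$, or \textup{(iii)} $h$ is odd, $a=2$ and $b=0$. If $a\ge1$ and $C_h\mapsto K(a,b)$, then there is an embedding that sends no two adjacent vertices of $C_h$ to two different black vertices.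
\end{proposition}

\begin{proof}
An embedding in $K(a,b)$ is a partition of $V(C_h)$ into $a$ independent sets and $b$ cliques, some possibly empty, and a clique has at most two vertices because $h\ge4$. In case (i) the cliques cover at most $2\ell<h$ vertices. In case (iii) the cycle is not bipartite. In case (ii) let $I$ be the independent set. If $I\ne\emptyset$, then $C_h-I$ has exactly $|I|$ components, each of which needs a clique of its own, so $|I|\le b$; this also holds for $I=\emptyset$. Hence $h\le|I|+2b\le3(s-1)<h$, which is absurd.

Now take the remaining pairs. If $a=0$ and $b\ge\lceil h/2\rceil$, cut the cycle into $\lceil h/2\rceil$ blocks of at most two consecutive vertices. If $a=1$ and $b\ge s$, use $s\le h-s\le 2s$ to choose $r_1,\dots,r_s\in\{1,2\}$ with sum $h-s$. Going around the cycle, put one vertex into $I$, the next $r_1$ into the first clique, one vertex into $I$, the next $r_2$ into the second clique, and so on. Then $I$ is independent and no edge joins two of the cliques. If $a\ge2$ and $h$ is even, use the bipartition of $C_h$. If $a\ge2$, $h$ is odd and $a+b\ge3$, send one vertex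 of $C_h$ to a third vertex of $K(a,b)$, of either color, and use the bipartition of the remaining path. The embeddings for $a\ge1$ have the additional property.
\end{proof}

With Theorem~\ref{thm:BM}, the CRGs $K(1,s-1)$, $K(0,\ell)$ and $K(2,0)$ give the upper bounds
\begin{equation}\label{eq:upper}
\mathrm{ed}\le\min\{F_1,F_2\}\ \text{ for all $h\ge4$},\qquad \mathrm{ed}(p)\le p/2\ \text{ for odd $h$}.
\end{equation}
For $p\le\frac12$, cores with a white vertex do no better than gray CRGs.

\begin{lemma}\label{lem:white}
Let $0<p\le\frac12$ and let $K$ be a $p$-core with $C_h\not\mapsto K$ and with at least one white vertex. Then $g_K(p)\ge F_1(p)$ if $h$ is even, and $g_K(p)\ge\min\{p/2,F_1(p)\}$ if $h$ is odd.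
\end{lemma}

\begin{proof}
Let $K$ have $a\ge1$ white and $b$ black vertices. By Lemma~\ref{lem:MT}, $K$ differs from $K(a,b)$ only in that some edges between black vertices may be white. If $C_h\mapsto K(a,b)$, the embedding in the last sentence of Proposition~\ref{prop:gray} sends only nonadjacent pairs to such edges, so it is an embedding in $K$. Hence $(a,b)$ falls under (ii) or (iii). Since $M_K(p)\ge M_{K(a,b)}(p)$ entrywise, $g_K(p)\ge g_{K(a,b)}(p)$, which is at least $F_1(p)$ in case (ii) and equals $p/2$ in case (iii).
\end{proof}

What remains is the following statement, proved in Sections~\ref{sec:gray}--\ref{sec:sparse}.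

\begin{proposition}\label{prop:key}
Let $h\ge5$ and $0<p<\frac12$ with $p\le p_0$, and assume that $h$ is even or $p\ge1/s$. If $K$ is a $p$-core with all vertices black and $C_h\not\mapsto K$, then $g_K(p)\ge F_1(p)$.
\end{proposition}

The hypothesis $p\le p_0$ cannot be dropped: for $p_0<p<\frac12$ the CRG $K(0,\ell)$ is a core with value $F_2(p)<F_1(p)$.

\begin{proof}[Proof of Theorems~\ref{thm:even} and~\ref{thm:odd} for $h\ge5$, given Proposition~\ref{prop:key}]
By \eqref{eq:upper} it suffices to show that at each $p\in(0,1)$ the value $\mathrm{ed}(p)$ is at least one of the terms in the minimum; the last sentence of Theorem~\ref{thm:even} is \eqref{eq:cross}. Let $Q=(0,p_0]$ for even $h$ and $Q=[1/s,p_0]$ for odd $h$. The latter is nonempty, since $1/s\le p_0$ means $\ell\le2s-2$; this holds with equality for $h=5$, and for $h\ge7$ we have $s\ge3$ and $\ell\le\frac{3s-1}2\le2s-2$.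

Let $p\in Q$, so that $p\le\frac12$, and let $K$ be a $p$-core with $C_h\not\mapsto K$. If $K$ has a white vertex, then $g_K(p)\ge F_1(p)$ by Lemma~\ref{lem:white}, where for odd $h$ we use $p\ge1/s$ and \eqref{eq:cross}. If all vertices are black and $p<\frac12$, apply Proposition~\ref{prop:key}. If all vertices are black and $p=\frac12$, then $p_0=\frac12$ and $K=K(0,b)$ with $b\le\ell$ by Lemma~\ref{lem:MT} and Proposition~\ref{prop:gray}, so $g_K(\frac12)\ge F_2(\frac12)=F_1(\frac12)$. Thus $\mathrm{ed}\ge F_1$ on $Q$.

For $p\in[p_0,1]$, \eqref{eq:concave} gives $\mathrm{ed}(p)\ge\frac{1-p}{1-p_0}F_1(p_0)=\frac{1-p}{1-p_0}F_2(p_0)=F_2(p)$. For odd $h$ and $p\in[0,1/s]$ it gives $\mathrm{ed}(p)\ge ps\,F_1(1/s)=ps\cdot\frac1{2s}=\frac p2$.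
\end{proof}

For $h=4$ we have $p_0=1$, so concavity is of no help and densities above $\frac12$ must be treated directly.

\begin{proof}[Proof of Theorem~\ref{thm:even} for $h=4$]
We show $g_K(p)\ge p(1-p)$ for every $p$-core $K$ with $C_4\not\mapsto K$. No two black vertices are joined by a gray edge, since $C_4\mapsto K(0,2)$. Let $p\le\frac12$. Lemma~\ref{lem:white} covers cores with a white vertex. If all vertices are black, all edges are white, every entry of $M_K(p)$ is at least $p$, and $g_K(p)\ge p$. Let $p>\frac12$. Edges at black vertices are gray, so there is at most one black vertex. An edge between two white vertices is gray or black, and in both cases it receives $C_4=K_{2,2}$ through its bipartition, because all pairs across the bipartition are adjacent. So there is at most one white vertex, $K$ is a sub-CRG of $K(1,1)$, and $g_K(p)\ge p(1-p)$.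
\end{proof}

\section{The gray graph of a black core}\label{sec:gray}

From now on $h\ge5$. For $p<\frac12$, a $p$-core with only black vertices has only white and gray edges, so it is described by the graph $\Gamma$ on $V(K)$ formed by its gray edges.

\begin{lemma}\label{lem:window}
Let $K$ be a CRG with black vertices and white or gray edges, with gray graph $\Gamma$. Then $C_h\mapsto K$ if and only if $\Gamma$ has a cycle of length $k$ with $\ell+1\le k\le h$.
\end{lemma}

\begin{proof}
Given such a cycle, use $k\le h\le2k$ to cut $C_h$ into $k$ consecutive blocks of one or two vertices, and map the blocks in order to the vertices of the cycle. Adjacent vertices lie in one block or in consecutive blocks, and nonadjacent vertices lie in different blocks, whose images are joined by a white or gray edge. Conversely, the nonempty preimages of an embedding are cliques, so they are $k$ blocks of this kind with $3\le\lceil h/2\rceil\le k\le h$, and consecutive blocks have images joined by a gray edge.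
\end{proof}

Cycles longer than $h$ are allowed in $\Gamma$. It is therefore not enough to find a long cycle; we need control of its length. Nor can we expect slack in general, as the next example shows.

\begin{example}\label{ex:star}
Let $h=6$ and let $\Gamma$ be a star with $r$ leaves. It has no cycle, so $C_6\not\mapsto K$. Weight $p$ on the center and $(1-p)/r$ on each leaf give
\[
x^TMx=(1-p)p^2+(1-p)^2\Big(p+\frac{1-2p}r\Big)=p(1-p)+\frac{(1-p)^2(1-2p)}r,
\]
which tends to $F_1(p)=p(1-p)$ as $r\to\infty$. Many small cliques with no edges between them imitate the white vertex of $K(1,1)$.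
\end{example}

\subsection*{The degree identity}

For the rest of the proof, let $h,p,K$ be as in Proposition~\ref{prop:key} and suppose that $g:=g_K(p)<F_1(p)$. By Lemma~\ref{lem:window}, $\Gamma$ has no cycle of length in $[\ell+1,h]$, and we shall find one. Put
\[
\beta=\frac1p-2>0 .
\]
The hypothesis $p\le p_0$ says $\beta\ge\ell-s$, and $p\ge1/s$ says $\beta\le s-2$. With $J$ the all-ones matrix and $A_\Gamma$ the adjacency matrix of $\Gamma$,
\begin{equation}\label{eq:M}
M_K(p)=pJ+(1-2p)I-pA_\Gamma=p\,(J+\beta I-A_\Gamma).
\end{equation}
Let $x$ be optimal and let $N(u)$ be the neighborhood of $u$ in $\Gamma$. Row $u$ of $Mx=g\mathbf1$ reads $x(N(u))=\frac{p-g}p+\beta x_u$. We measure weight in the unit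
\[
y=\frac{p}{1+(s-2)p}=\frac{F_1(p)}{1-p},
\]
which by \eqref{eq:CS} is the optimal weight of a black vertex of the competitor $K(1,s-1)$. Set $z_u=x_u/y$, $z(X)=\sum_{u\in X}z_u$, $D(u)=z(N(u))$ and $\varepsilon=\frac{F_1(p)-g}{py}>0$. Since
\[
p-F_1(p)=p\,\frac{1+(s-2)p-(1-p)}{1+(s-2)p}=p(s-1)y,
\]
we have $\frac{p-g}{py}=s-1+\varepsilon$, and therefore
\begin{equation}\label{eq:deg}
D(u)=s-1+\varepsilon+\beta z_u\quad\text{for all }u,\qquad T:=z(V(K))=\frac1y=\beta+s .
\end{equation}
To read this identity, compare it with $K(1,s-1)$, where each black vertex has weight $1$ and the white vertex has weight $\beta+1$. A black vertex there has gray degree $T-1=s-1+\beta$, and a tiny fragment of the white vertex sees weight $s-1$. These are the cases $z_u=1$ and $z_u\to0$ of \eqref{eq:deg} with $\varepsilon=0$. A counterexample would have strictly larger degrees. From $D(u)\le T-z_u$ we get $(\beta+1)z_u\le\beta+1-\varepsilon$, so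
\begin{equation}\label{eq:z1}
0<z_u<1\qquad\text{for all }u.
\end{equation}

\subsection*{The heaviest vertex and good paths}

The identity \eqref{eq:deg} concerns weights, while cycle lengths concern numbers of vertices. The conversion is simple: if $\mu$ is the largest weight, a set $X$ has at least $z(X)/\mu$ elements. The heaviest vertex also has the largest degree. So let $v$ be a vertex of maximum weight $\mu=z_v<1$ and put
\[
A=N(v),\quad W=V(K)\setminus\{v\},\quad B=W\setminus A,\quad D=D(v)=z(A),\quad c(w)=|N(w)\cap A|\ \ (w\in W).
\]
By \eqref{eq:deg} and \eqref{eq:z1},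
\begin{equation}\label{eq:sizeA}
|A|\ge\frac D\mu=\frac{s-1+\varepsilon}\mu+\beta>s-1+\beta .
\end{equation}
We look only for cycles through $v$. Call a path in $\Gamma-v$ \emph{good} if both its ends are in $A$ and its number $k$ of vertices satisfies $\ell\le k\le h-1$. As $\ell\ge2$, the ends are distinct, and adding $v$ closes a cycle of length $k+1\in[\ell+1,h]$. \emph{So there is no good path.} The gain is control of length: a path that visits $A$ often can be shortened to almost any length and still be closed through $v$.

Paths that visit $A$ often come from edges at $A$, and \eqref{eq:deg} counts them exactly. Each $u\in A$ has $z(N(u)\cap W)=D(u)-\mu$; summing over $u\in A$ and using $z(A)=D$,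
\begin{equation}\label{eq:count}
\sum_{w\in W}z_w\,c(w)=\sum_{u\in A}\big(D(u)-\mu\big)=|A|\,(s-1+\varepsilon-\mu)+\beta D .
\end{equation}

\subsection*{The case $h=6$}

Here $s=\ell=2$, and paths with $2,3,4$ or $5$ vertices and ends in $A$ are good. An edge inside $A$ is a good path, so $c(w)=0$ for $w\in A$. A vertex $w\in B$ with two neighbors in $A$ is the middle of a good path with three vertices, so $c(w)\le1$ for $w\in B$. The left side of \eqref{eq:count} is thus at most
\[
z(B)=T-\mu-D=(\beta+2)-\mu-(1+\varepsilon+\beta\mu)<(\beta+1)(1-\mu).
\]
By \eqref{eq:sizeA}, $|A|>\beta+1$, so the right side of \eqref{eq:count} exceeds $|A|(1-\mu)>(\beta+1)(1-\mu)$. This contradiction proves Proposition~\ref{prop:key} for $h=6$.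

The mechanism is general. The many neighbors of $v$ each need weight more than $s-1-\mu$ in their neighborhoods apart from $v$, and the total weight is only $\beta+s$. So these neighborhoods overlap, which means that $c(w)$ is large, and large $c(w)$ produces paths that keep returning to $A$. For $h=6$ a single overlap finishes the proof. For larger $h$ we aim at $c(w)\ge s-1$, in a suitable subgraph if not everywhere, because the following standard fact then yields a path with about $2s\approx 2h/3$ vertices, while about $h/2$ are needed.

\begin{lemma}\label{lem:path}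
A connected graph on $n$ vertices with minimum degree at least $\delta$ has a path with at least $\min(n,2\delta+1)$ vertices.
\end{lemma}

\begin{proof}
Let $x_1\dots x_k$ be a longest path and suppose $k<n$ and $k\le2\delta$. Then $n\ge2$, so $k\ge2$ by connectivity, so $n\ge3$, and so $k\ge3$. All neighbors of $x_1$ and $x_k$ lie on the path. The sets $\{i:x_1x_{i+1}\in E\}$ and $\{i:x_ix_k\in E\}$ lie in $\{1,\dots,k-1\}$ and have at least $\delta$ elements each; as $2\delta>k-1$, they share some $i$. Then $x_1\dots x_ix_kx_{k-1}\dots x_{i+1}x_1$ is a cycle through all $k$ vertices. By connectivity some other vertex is adjacent to the cycle, and starting there and going once around gives a path with $k+1$ vertices.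
\end{proof}

\section{The range $p\ge1/s$: degrees above half the total weight}\label{sec:dense}

In this section $\ell-s\le\beta\le s-2$, and $h\ge5$ has either parity. Now $T=\beta+s\le2(s-1)$, so by \eqref{eq:deg} every neighborhood carries more than half of the total weight, and the overlap estimate holds at every single vertex.

\begin{lemma}\label{lem:codeg}
If $\beta\le s-2$, then $c(w)\ge s-1$ for every $w\in W$.
\end{lemma}

\begin{proof}
By inclusion and exclusion and \eqref{eq:deg},
\[
z(A\cap N(w))\ge D+D(w)-T=s-2-\beta+\beta(\mu+z_w)+2\varepsilon>(s-2-\beta)+\beta\mu .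
\]
Divide by $\mu<1$. Since $s-2-\beta\ge0$, we get $c(w)>(s-2-\beta)+\beta=s-2$.
\end{proof}

So $\Gamma[A]$ has minimum degree at least $s-1$, and every vertex of $B$ has a neighbor in $A$. This does not yet force a long cycle: cliques on $\ell$ vertices glued at $v$ have no cycle longer than $\ell$. The second-order condition of Lemma~\ref{lem:core} excludes such graphs.

\begin{lemma}\label{lem:cut}
The graph $\Gamma-v$ is connected.
\end{lemma}

\begin{proof}
Suppose $W=V_1\sqcup V_2$ with both sets nonempty and no edge of $\Gamma$ between them. Let $Z_i=z(V_i)$ and $d=z_{V_1}/Z_1-z_{V_2}/Z_2$. The coordinates of $d$ sum to $0$, so $Jd=0$, and \eqref{eq:M} gives $d^TMd=p\,d^T(\beta I-A_\Gamma)d=p\,(q_1/Z_1^2+q_2/Z_2^2)$ with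
\[
q_i=\sum_{u\in V_i}z_u\big(\beta z_u-z(N(u)\cap V_i)\big);
\]
there is no cross term because no edge joins $V_1$ to $V_2$. For $u\in V_i$ we have $z(N(u)\cap V_i)\ge D(u)-\mu>s-2+\beta z_u\ge\beta z_u$. So $q_1,q_2<0$ and $d^TMd<0$, contrary to Lemma~\ref{lem:core}.
\end{proof}

We now find a good path. Suppose first that some component $C$ of $\Gamma[A]$ has at least $\ell$ vertices. By Lemma~\ref{lem:path} it contains a path with at least $\min(|C|,2s-1)$ vertices, and this is at least $\ell$ by \eqref{eq:arith}. All its vertices are in $A$, so a subpath with exactly $\ell$ vertices is good.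

Suppose next that every component of $\Gamma[A]$ has at most $\ell-1$ vertices. Here we use $p\le p_0$: by \eqref{eq:sizeA}, $|A|>s-1+\beta\ge\ell-1$, so there are at least two components. The plan is to join two of them through $B$; their small size then bounds the length of the path from above. Label each vertex of $A$ by its component, and each vertex of $B$ by a component in which it has a neighbor. At least two labels occur and $\Gamma-v$ is connected, so some edge $ww'$ of $\Gamma-v$ has ends with different labels $C$ and $C'$. An edge inside $A$ stays in one component, so at least one of $w,w'$ is in $B$. Extending each end that lies in $B$ by a neighbor in the component that labels it, we obtain a path from some $u\in C$ to some $u'\in C'$ with one or two interior vertices, all in $B$. Take a longest path in $C$ starting at $u$. Its last vertex has all of its at least $s-1$ neighbors in $C$ on the path, so the path has at least $s$ vertices, and at most $|C|\le\ell-1$. The same holds for a longest path in $C'$ starting at $u'$. The three paths together form a path with ends in $A$ whose number of vertices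 lies between $2s+1\ge\ell$ and $2(\ell-1)+2=2\ell\le h-1$. It is good.

This proves Proposition~\ref{prop:key} for $p\ge1/s$, and with it Theorem~\ref{thm:odd}.

\section{The range $p<1/s$: a dense subgraph around $A$}\label{sec:sparse}

Now $\beta>s-2$, so $h$ is even by hypothesis. The case $h=6$ is done, so let $h\ge8$; then $s\ge3$ and $\ell=h/2-1$. As $p\to0$ the total weight $\beta+s$ grows while the constant $s-1$ in \eqref{eq:deg} does not, and inclusion and exclusion no longer bounds $c(w)$. What survives is the average \eqref{eq:count}. We turn it into a minimum degree by passing to a minimal dense subgraph.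

Only edges that meet $A$ will be used. The reason is the following lemma.

\begin{lemma}\label{lem:cutpath}
Let $u_1\dots u_k$ be a path in $\Gamma-v$ with $k\ge\ell+2$, every edge of which has an end in $A$. Then there is a good path.
\end{lemma}

\begin{proof}
Of any two consecutive vertices at least one is in $A$. Choose $i\in\{1,2\}$ with $u_i\in A$ and then $j\in\{i+\ell-1,i+\ell\}$ with $u_j\in A$; note $i+\ell\le k$. The subpath $u_i\dots u_j$ has $\ell$ or $\ell+1\le h-1$ vertices.
\end{proof}

For $U\subseteq W$ let $H(U)$ be the graph on $U$ formed by the edges of $\Gamma$ inside $U$ with at least one end in $A$, and let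
\[
\Phi(U)=\sum_{u\in U\cap A}z(N(u)\cap U).
\]
This is a weighted count of the edges of $H(U)$: an edge $uw$ inside $A$ contributes $z_u+z_w$, and an edge $uw$ with $u\in A$, $w\in B$ contributes $z_w$. The value $\Phi(W)$ is the quantity \eqref{eq:count}. To choose the matching vertex count, consider what is lost when a vertex $w$ of degree $r$ in $H(U)$ is deleted. If $w\in B$, the loss is exactly $rz_w$. If $w\in A$, each of the $r$ edges contributes at most $\mu+z_w$, so the loss is at most $r(\mu+z_w)$. We therefore set
\[
\psi(w)=\begin{cases}\mu+z_w,&w\in A,\\ z_w,&w\in B,\end{cases}\qquad \Psi(U)=\sum_{w\in U}\psi(w)=\mu\,|U\cap A|+z(U),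
\]
so that in both cases
\begin{equation}\label{eq:loss}
\Phi(U)-\Phi(U\setminus\{w\})\le\psi(w)\deg_{H(U)}(w).
\end{equation}
Let $\kappa=\Phi(W)/\Psi(W)$.

\begin{lemma}\label{lem:kappa}
If $s\ge3$ and $\beta>s-2$, then $\kappa>s-2$.
\end{lemma}

\begin{proof}
Put $a=s-1\ge2$ and $\beta=a-1+t$ with $t>0$, and let $R=z(W)=T-\mu=2a+t-\mu$. By \eqref{eq:count} and $\Psi(W)=\mu|A|+R$,
\[
\Phi(W)-(a-1)\Psi(W)=|A|\,(a+\varepsilon-a\mu)+\beta D-(a-1)R .
\]
The coefficient of $|A|$ is positive because $\mu<1$, so we may replace $|A|$ by its lower bound $D/\mu$. Multiplying by $\mu$ and using $D=a+\varepsilon+\beta\mu$, we see that it suffices to prove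
\[
D(D-a\mu)-(a-1)\mu R>0 .
\]
We have $D>a+\beta\mu>0$ and $D-a\mu>a+(\beta-a)\mu=a+(t-1)\mu>0$, so it is enough to show that
\[
E:=\big(a+(a-1+t)\mu\big)\big(a+(t-1)\mu\big)-(a-1)\mu\,(2a+t-\mu)
\]
is positive. As a polynomial in $\mu$, $E$ has constant term $a^2$, linear coefficient
\[
a(t-1)+a(a-1+t)-(a-1)(2a+t)=-a^2+(a+1)t,
\]
and quadratic coefficient $(a-1+t)(t-1)+(a-1)=t(a-2+t)$. Hence
\[
E=a^2(1-\mu)+(a+1)t\mu+t(a-2+t)\mu^2,
\]
and each term is positive, since $\mu<1$, $t>0$ and $a\ge2$.
\end{proof}

Among the nonempty sets $U\subseteq W$ with $\Phi(U)\ge\kappa\Psi(U)$, of which $W$ is one, fix one of minimum size $n$, and write $H=H(U)$. A singleton has $\Phi=0<\kappa\Psi$, so $n\ge2$.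

\begin{lemma}\label{lem:H}
The graph $H$ is connected, has minimum degree at least $s-1$, and $n\ge2s-2$.
\end{lemma}

\begin{proof}
If $U=U_1\sqcup U_2$ with both sets nonempty and no edge of $H$ between them, then $\Phi(U)=\Phi(U_1)+\Phi(U_2)$ and $\Psi(U)=\Psi(U_1)+\Psi(U_2)$, so one of the $U_i$ satisfies $\Phi(U_i)\ge\kappa\Psi(U_i)$, contrary to minimality. For $w\in U$, minimality gives $\Phi(U\setminus\{w\})<\kappa\Psi(U\setminus\{w\})$, so $\Phi(U)-\Phi(U\setminus\{w\})>\kappa\psi(w)$. With \eqref{eq:loss} this yields $\deg_H(w)>\kappa>s-2$.

For the size, we show that every edge $uw$ of $H$ contributes at most $\frac12(\psi(u)+\psi(w))$ to $\Phi(U)$. If $u,w\in A$, the contribution is $z_u+z_w\le\frac12(\mu+z_u+\mu+z_w)$. If $u\in A$ and $w\in B$, it is $z_w\le\frac12(\mu+z_w)\le\frac12(\psi(u)+\psi(w))$. Summing over edges,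
\[
\kappa\Psi(U)\le\Phi(U)\le\frac12\sum_{u\in U}\psi(u)\deg_H(u)\le\frac{n-1}2\,\Psi(U),
\]
so $n\ge2\kappa+1>2s-3$.
\end{proof}

The bound on $n$ matters because a minimum degree of $s-1$ alone would allow $n=s$, too few for Lemma~\ref{lem:path} to be of use. By Lemmas~\ref{lem:path} and~\ref{lem:H}, $H$ has a path with at least $\min(n,2s-1)\ge2s-2$ vertices, and Lemma~\ref{lem:cutpath} asks for $\ell+2=h/2+1$.

\emph{The case $h\ge10$, $h\ne12$.} We claim $2s-2\ge h/2+1$. For $h=10,14,16$ we have $s=4,5,6$, and the inequality reads $6\ge6$, $8\ge8$, $10\ge9$. For $h\ge18$ we have $2s-2\ge\frac{2h}3-2\ge\frac h2+1$. Lemma~\ref{lem:cutpath} gives a good path.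

\emph{The cases $h=8$ and $h=12$.} Here $(s,\ell)$ is $(3,3)$ or $(4,5)$, so $2s-1=\ell+2$, and the bound $2s-2$ falls short by one. If $n\ge2s-1$, Lemma~\ref{lem:cutpath} still applies. Otherwise $n=2s-2=\ell+1$ and $H$ has a path $P$ through all its vertices. We have no room to discard both ends of $P$, so we show that $U$ contains at most one vertex of $B$.

Suppose $|U\cap B|\ge2$, and let $\alpha=|U\cap A|\le2s-4$. A vertex of $U\cap B$ has all its $H$-neighbors in $U\cap A$, so $\alpha\ge s-1$. Let $Z_A=z(U\cap A)\le\alpha\mu$ and $Z_B=z(U\cap B)\le(2s-2-\alpha)\mu$. A vertex of $U\cap A$ has at most $\alpha-1$ neighbors in $U\cap A$ and a vertex of $U\cap B$ at most $\alpha$, so $\Phi(U)\le(\alpha-1)Z_A+\alpha Z_B$, while $\Psi(U)=\alpha\mu+Z_A+Z_B$. Therefore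
\begin{align*}
\Phi(U)-(s-2)\Psi(U)&\le(\alpha-s+1)Z_A+(\alpha-s+2)Z_B-(s-2)\alpha\mu\\
&\le\mu\big[\alpha(\alpha-s+1)+(2s-2-\alpha)(\alpha-s+2)-(s-2)\alpha\big],
\end{align*}
where the second step uses $\alpha\ge s-1$. The possible pairs $(s,\alpha)$ are $(3,2)$, $(4,3)$ and $(4,4)$, and the bracket equals $0+2-2=0$, $0+3-6=-3$ and $4+4-8=0$, respectively. So $\Phi(U)\le(s-2)\Psi(U)<\kappa\Psi(U)$, contrary to the choice of $U$.

Thus at most one vertex of $P$ lies in $B$. If it is an end of $P$, delete it. What remains is a path with $\ell$ or $\ell+1$ vertices and both ends in $A$, which is good.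

A good path exists in every case, so Proposition~\ref{prop:key} holds for even $h$ and $p<1/s$. This completes its proof and the proof of Theorem~\ref{thm:even}.

\begin{remark}
For $h\ge5$ the parity of $h$ enters twice. In Lemma~\ref{lem:white} it excludes $K(2,0)$, which for odd $h$ beats $F_1$ when $p<1/s$. In this section it enters through the comparison of $2s-1$ with $\ell+2$, which fails for instance for $h=9$, where $2s-1=5$ and $\ell+2=6$; for odd $h$ the range $p<1/s$ is covered by concavity instead.
\end{remark}

\section{The maximum for even cycles}\label{sec:max}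

\begin{proof}[Proof of Corollary~\ref{cor:max}]
On $(0,1)$ the function $1/F_1(p)=\frac1p+\frac{s-1}{1-p}$ is strictly convex. By the Cauchy--Schwarz inequality,
\[
\frac1p+\frac{s-1}{1-p}=\Big(\frac1p+\frac{s-1}{1-p}\Big)\big(p+(1-p)\big)\ge\big(1+\sqrt{s-1}\big)^2,
\]
with equality at $p^*=\frac1{1+\sqrt{s-1}}$. So $F_1$ increases up to $p^*$ and decreases afterwards. By Theorem~\ref{thm:even}, $\mathrm{ed}$ equals $F_1$ on $[0,p_0]$ and equals the decreasing function $F_2$ on $[p_0,1]$, where $p_0=\frac1{m+1}$. Hence the maximum is attained at $\min(p^*,p_0)$, and $p^*\le p_0$ if and only if $s-1\ge m^2$. Write $h=6m+2i$ with $0\le i\le2$, so that $s=2m+i$ and the condition reads $2m+i-1\ge m^2$. It holds for $h=4$ (where $m=0$, $i=2$), for $m=1$ (that is, $h=6,8,10$), and for $m=2$ exactly when $i\ge1$ (that is, $h=14,16$). It fails for $m\ge3$, since then $2m+i-1\le2m+1<m^2$. When it holds, the maximum is $F_1(p^*)=(1+\sqrt{s-1})^{-2}$. Otherwise it is $F_2(p_0)=\frac{m}{(m+1)(h/2-1)}$.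
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM}
Balogh and Martin, \emph{Edit distance and its computation}, Electron. J. Combin. 15 (2008), R20.

\bibitem{IMA}
\emph{The IMA Volumes in Mathematics and its Applications}, \texttt{https://tonundtext.de/es-media/171993443/45/0}.

\end{thebibliography}
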